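\title{Completely regular varieties are upper-modular elements of the lattice of semigroup varieties}

\begin{abstract}
An element $x$ of a lattice is upper-modular if $(z\vee y)\wedge x=(z\wedge x)\vee y$ for all $z$ and all $y\le x$. We prove that every variety of completely regular semigroups, in particular the variety defined by $x\approx x^{r+1}$, is an upper-modular element of the lattice of all semigroup varieties. We also show that the variety defined by $x^m\approx x^{m+r}$ is upper-modular if and only if $m=1$. The proof of the first result separates an identity into a group part, treated by a telescoping product inside an $\mathcal H$-class, and two one-sided parts, treated by induction on the number of letters.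
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{variety} of semigroups is the class $\operatorname{var}\Sigma$ of all semigroups that satisfy a given set $\Sigma$ of identities. Under inclusion the semigroup varieties form a lattice $\mathbb{SEM}$: the meet $\mathbf X\wedge\mathbf Y$ is the intersection of $\mathbf X$ and $\mathbf Y$, and the join $\mathbf X\vee\mathbf Y$ is the variety generated by their union.

An element $x$ of a lattice $\langle L;\vee,\wedge\rangle$ is \emph{upper-modular} if
\begin{equation}\label{eq:um}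
(z\vee y)\wedge x=(z\wedge x)\vee y\qquad\text{for all } y,z\in L \text{ with } y\le x .
\end{equation}
The inequality $\ge$ in \eqref{eq:um} holds in every lattice, because $z\wedge x$ and $y$ lie below both $z\vee y$ and $x$. A lattice is modular exactly when all its elements are upper-modular, so the notion isolates the part of the modular law in which a given element plays the role of the upper term. The greatest element, the least element and every atom are upper-modular; for an atom $x$ only $y=0$ and $y=x$ occur, and both sides of \eqref{eq:um} equal $z\wedge x$ in the first case and $x$ in the second. On the other hand, if $y<x$, $z\vee y=z\vee x$ and $z\wedge y=z\wedge x$, as in the five-element pentagon, then the left side of \eqref{eq:um} is $x$ and the right side is $y$, so $x$ is not upper-modular.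

For a positive integer $r$ let
\[
\mathbf K_r=\operatorname{var}\{x\approx x^{r+1}\}.
\]
If $a$ is an element of a semigroup in $\mathbf K_r$, then $\{a,a^2,\dots,a^r\}$ is a cyclic group with identity element $a^r$. So the members of $\mathbf K_r$ are \emph{completely regular}, that is, unions of their subgroups. The variety $\mathbf K_1$ consists of the idempotent semigroups (bands), and $\mathbf K_r$ contains all groups of exponent dividing $r$. Conversely, every variety of completely regular semigroups lies in some $\mathbf K_r$: the generator $x$ of its free one-generated member lies in a subgroup, the identity element of that subgroup is a power $x^r$, and so $x\approx x^{r+1}$ holds in the variety. We answer the following question, which comes from \cite{UM}.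

\medskip
\noindent\emph{Is $\mathbf K_r$ an upper-modular element of $\mathbb{SEM}$ for every positive integer $r$?}
\medskip

The question asks whether $(\mathbf Z\vee\mathbf Y)\wedge\mathbf K_r=(\mathbf Z\wedge\mathbf K_r)\vee\mathbf Y$ for every $\mathbf Y\subseteq\mathbf K_r$ and every variety $\mathbf Z$. For $\mathbf Z\subseteq\mathbf K_r$ both sides are $\mathbf Z\vee\mathbf Y$, so the content lies in the varieties $\mathbf Z$ that are not completely regular: can such a $\mathbf Z$, when joined with $\mathbf Y$, produce members of $\mathbf K_r$ that its own part $\mathbf Z\wedge\mathbf K_r$ does not produce? One might expect that it can. The variety $\mathbf Z$ is arbitrary, it may be defined by identities tailored to a few chosen words, and for the neighboring identity $x^2\approx x^3$ such a choice does destroy \eqref{eq:um}. For $\mathbf K_r$ it does not.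

\begin{theorem}\label{thm:A}
Every completely regular semigroup variety $\mathbf X$, that is, every variety with $\mathbf X\subseteq\mathbf K_r$ for some $r\ge1$, is an upper-modular element of $\mathbb{SEM}$. In particular, $\mathbf K_r$ is upper-modular for every positive integer $r$.
\end{theorem}

A nontrivial identity in one letter has the form $x^m\approx x^{m+r}$ with $m,r\ge1$. Within this family the case $m=1$ is the only positive one.

\begin{theorem}\label{thm:B}
For $m,r\ge1$, the variety $\operatorname{var}\{x^m\approx x^{m+r}\}$ is upper-modular in $\mathbb{SEM}$ if and only if $m=1$.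
\end{theorem}

Applied to $\mathbf X,\mathbf Y,\mathbf Z\subseteq\mathbf K_r$, Theorem~\ref{thm:A} yields the known fact that the lattice of subvarieties of $\mathbf K_r$ is modular.

Section~\ref{sec:chains} turns \eqref{eq:um} into a statement about chains of words, and Section~\ref{sec:groups} shows the main idea for varieties of groups. For a general $\mathbf X\subseteq\mathbf K_r$ the same idea works once two words are known to lie in a common subgroup (Section~\ref{sec:H}). Sections~\ref{sec:small}--\ref{sec:proofA} prove that they do, by induction on the number of letters. Section~\ref{sec:proofB} contains the counterexample for $m\ge2$.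

\section{Identities and chains}\label{sec:chains}

Let $F$ be the free semigroup of nonempty words over a countably infinite alphabet, and let $F^1$ be $F$ with the empty word adjoined. The \emph{content} $c(w)$ of a word $w$ is the set of its letters. A \emph{substitution} is an endomorphism of $F$; it replaces letters by nonempty words. An identity $u\approx v$ is a pair of words in $F$, and $\mathbf V\models u\approx v$ means that it holds in all members of $\mathbf V$.

We use the following textbook facts. The set $\mathrm{Eq}(\mathbf V)$ of identities of $\mathbf V$ is a \emph{fully invariant} congruence on $F$, that is, a congruence closed under substitutions. The map $\mathbf V\mapsto\mathrm{Eq}(\mathbf V)$ is an order-reversing bijection from $\mathbb{SEM}$ onto the lattice of fully invariant congruences on $F$, and $F_{\mathbf V}=F/\mathrm{Eq}(\mathbf V)$ belongs to $\mathbf V$. Hence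
\[
\mathrm{Eq}(\mathbf V\vee\mathbf W)=\mathrm{Eq}(\mathbf V)\cap\mathrm{Eq}(\mathbf W),\qquad
\mathrm{Eq}(\mathbf V\wedge\mathbf W)=\mathrm{Eq}(\mathbf V)\vee\mathrm{Eq}(\mathbf W),
\]
and the join of two fully invariant congruences is the transitive closure of their union. Call an identity of $\mathbf V$ a \emph{$\mathbf V$-step}. Then $\mathbf V\wedge\mathbf W\models u\approx v$ if and only if there is a chain of words $u=w_0,w_1,\dots,w_n=v$ in which each $w_i\approx w_{i+1}$ is a $\mathbf V$-step or a $\mathbf W$-step.

Let $\mathbf Y\subseteq\mathbf X$ and $\mathbf Z$ be varieties and put $\mathbf V=(\mathbf Z\vee\mathbf Y)\wedge\mathbf X$, so that $\mathbf Y\subseteq\mathbf V\subseteq\mathbf X$. Since one inclusion in \eqref{eq:um} is automatic, \eqref{eq:um} holds for these varieties if and only if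
\begin{equation}\label{eq:goal}
\text{every identity that holds in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$ holds in $\mathbf V$.}
\end{equation}
In terms of chains, we are given a chain of $\mathbf Z$-steps and $\mathbf X$-steps from $u$ to $v$, and we know that $\mathbf Y\models u\approx v$. We need a chain from $u$ to $v$ in which every step holds in $\mathbf X$ or holds in both $\mathbf Z$ and $\mathbf Y$. The difficulty is that $\mathbf Y$ is known to identify only the two ends of the given chain; its individual $\mathbf Z$-steps need not hold in $\mathbf Y$.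

Until Section~\ref{sec:proofB} we fix $r$ and put $N=2r$. For an element $a$ of a semigroup in $\mathbf K_r$, the power $a^N=a^r$ is the identity element of the group generated by $a$, and $a^{N-1}$ is the inverse of $a$ in this group. We take $2r$ rather than $r$ so that the exponent $N-1$ is positive also for $r=1$. Note that $\mathbf K_r\models x^{Nj+1}\approx x$ for all $j\ge0$. A \emph{triple} $(\mathbf X,\mathbf Y,\mathbf Z)$ consists of varieties $\mathbf Y\subseteq\mathbf X\subseteq\mathbf K_r$ and an arbitrary semigroup variety $\mathbf Z$; for a triple, $\mathbf V$ always denotes $(\mathbf Z\vee\mathbf Y)\wedge\mathbf X$. Theorem~\ref{thm:A} says that \eqref{eq:goal} holds for every triple.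

\section{The case of groups}\label{sec:groups}

Let $(\mathbf X,\mathbf Y,\mathbf Z)$ be a triple in which all members of $\mathbf X$ are groups. Suppose that $\mathbf Y\models u\approx v$ and that the chain has three steps:
\begin{equation}\label{eq:threesteps}
\mathbf Z\models u\approx w_1,\qquad \mathbf X\models w_1\approx w_2,\qquad \mathbf Z\models w_2\approx v .
\end{equation}
Consider the words
\[
g=u^{N-1}w_1\cdot w_2^{N-1}v,\qquad h=u^N\cdot w_2^N ,
\]
and read them in each variety in turn.

In $\mathbf Z$ we may replace $w_1$ by $u$ and $v$ by $w_2$, which turns $g$ into $h$. So $\mathbf Z\models g\approx h$; no property of $\mathbf Z$ is used beyond \eqref{eq:threesteps}. In the group $F_{\mathbf X}$ we have $g=u^{-1}w_1w_2^{-1}v=u^{-1}v$ and $h=1$, that is, $\mathbf X\models g\approx u^{N-1}v$ and $\mathbf X\models h\approx u^N$. These two identities also hold in $\mathbf Y\subseteq\mathbf X$, and $\mathbf Y\models u\approx v$, so $\mathbf Y\models g\approx h$. Now $g\approx h$ holds in both $\mathbf Z$ and $\mathbf Y$, and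
\[
u^{N-1}v,\quad g,\quad h,\quad u^N
\]
is a chain of the required kind. Therefore $u^{-1}v=1$ in the group $F_{\mathbf V}$, and $\mathbf V\models u\approx v$.

The point is that inverses let us collect all $\mathbf Z$-steps into the single identity $g\approx h$. The variety $\mathbf Z$ verifies it factor by factor, and $\mathbf Y$ verifies it globally, because the product telescopes to $u^{-1}v$. For a general $\mathbf X\subseteq\mathbf K_r$ the semigroup $F_{\mathbf V}$ is a union of many groups, and the argument needs $u$ and $v$ to lie in the same one. Green's relations make this precise.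

\section{Green's relations in $\mathbf K_r$ and the group part}\label{sec:H}

For elements $a,b$ of a semigroup $S$, write $a\mathrel{\mathcal L}b$ if $S^1a=S^1b$, $a\mathrel{\mathcal R}b$ if $aS^1=bS^1$, and $a\mathrel{\mathcal J}b$ if $S^1aS^1=S^1bS^1$, where $S^1$ is $S$ with an identity element adjoined; put $\mathcal H=\mathcal L\cap\mathcal R$. These are equivalence relations, they are preserved by homomorphisms, and $\mathcal L,\mathcal R\subseteq\mathcal J$. A \emph{semilattice} is a commutative semigroup of idempotents, and a semigroup is \emph{completely simple} if it is completely regular and has no proper two-sided ideal. We need two standard structure theorems; see \cite[Chapters~3--4]{Howie}.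
\begin{itemize}
\item (Clifford) In a completely regular semigroup $S$ the relation $\mathcal J$ is a congruence, $S/\mathcal J$ is a semilattice, and every $\mathcal J$-class is a completely simple subsemigroup.
\item A completely simple semigroup is isomorphic to $I\times G\times\Lambda$ with the product $(i,g,\lambda)(j,h,\mu)=(i,gp_{\lambda j}h,\mu)$, for some group $G$, sets $I,\Lambda$ and elements $p_{\lambda j}\in G$.
\end{itemize}

\begin{lemma}\label{lem:green}
Let $S\in\mathbf K_r$ and $a,b\in S$.
\begin{enumerate}
\item[(a)] $a\mathrel{\mathcal L}b$ if and only if $ab^N=a$ and $ba^N=b$; dually, $a\mathrel{\mathcal R}b$ if and only if $b^Na=a$ and $a^Nb=b$.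
\item[(b)] If $a\mathrel{\mathcal J}b$, then $ab\mathrel{\mathcal R}a$ and $ab\mathrel{\mathcal L}b$.
\item[(c)] The $\mathcal H$-class of $a$ is a group with identity element $a^N$. In particular $a\mathrel{\mathcal H}a^N$, and $a\mathrel{\mathcal H}b$ implies $a^N=b^N$.
\item[(d)] If $e$ is an idempotent, $a\mathrel{\mathcal J}e$ and $a=eae$, then $a\mathrel{\mathcal H}e$.
\item[(e)] If $a\mathrel{\mathcal J}b$, $f=a^N$, $g=b^N$ and $k=(fg)^N$, then $f,g,k$ are idempotents, $k\mathrel{\mathcal L}g$, $fk=k$ and $kf=f$.
\end{enumerate}
\end{lemma}

\begin{proof}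
(a) If $a=sb$ with $s\in S^1$, then $ab^N=sb^{N+1}=sb=a$. Conversely, $a=ab^N$ gives $a=(ab^{N-1})b\in Sb$.

(b) Take coordinates $I\times G\times\Lambda$ in a $\mathcal J$-class. Two of its elements with the same last coordinate are $\mathcal L$-related, since $(i,g,\lambda)=(i,gh^{-1}p_{\mu j}^{-1},\mu)(j,h,\lambda)$ for any $\mu$. The product $ab$ has the last coordinate of $b$, so $ab\mathrel{\mathcal L}b$; the other claim is dual.

(c) If $a\mathrel{\mathcal L}b$, then $a$ and $b$ lie in one $\mathcal J$-class, and $a=ab^N$ shows that they have the same last coordinate. So the $\mathcal L$-classes are given by the last coordinate, the $\mathcal R$-classes by the first, and an $\mathcal H$-class is a set $\{i\}\times G\times\{\lambda\}$. The map $(i,g,\lambda)\mapsto gp_{\lambda i}$ is an isomorphism of this set onto $G$. It contains the powers of each of its elements $a$, and its only idempotent is $a^N$.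

(d) By (b), $a=e(ae)\mathrel{\mathcal R}e$ and $a=(ea)e\mathrel{\mathcal L}e$, as $ae$ and $ea$ lie in the $\mathcal J$-class of $e$.

(e) By (c), $f\mathrel{\mathcal J}g$ and $k\mathrel{\mathcal H}fg$. By (b), $k\mathrel{\mathcal L}g$ and $k\mathrel{\mathcal R}f$, and for idempotents the latter means $fk=k$, $kf=f$ by (a).
\end{proof}

For $\mathbf V\subseteq\mathbf K_r$ and words $u,v$ we write $u\mathrel{\mathcal L_{\mathbf V}}v$ if the classes of $u$ and $v$ are $\mathcal L$-related in $F_{\mathbf V}$, and likewise for $\mathcal R$, $\mathcal H$, $\mathcal J$. If $\mathbf V'\subseteq\mathbf V$, then $F_{\mathbf V'}$ is a homomorphic image of $F_{\mathbf V}$, so $\mathcal L_{\mathbf V}\subseteq\mathcal L_{\mathbf V'}$.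

\begin{lemma}\label{lem:content}
Let $\mathbf V\subseteq\mathbf K_r$, $u,v\in F$ and $p\in F^1$.
\begin{enumerate}
\item[(a)] If $c(u)=c(v)$, then $u\mathrel{\mathcal J_{\mathbf V}}v$.
\item[(b)] If $c(p)\subseteq c(u)$, then $pu\mathrel{\mathcal L_{\mathbf V}}u$ and $up\mathrel{\mathcal R_{\mathbf V}}u$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The image of $u$ in the semilattice $F_{\mathbf V}/\mathcal J$ is the product of the images of the letters in $c(u)$, regardless of order and multiplicity.

(b) By (a), $pu\mathrel{\mathcal J}u\mathrel{\mathcal J}u^N$ in $F_{\mathbf V}$. Lemma~\ref{lem:green}(b),(c) gives $pu=(pu)u^N\mathrel{\mathcal L}u^N\mathrel{\mathcal L}u$. The second claim is dual.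
\end{proof}

Part (b) says that the $\mathcal L$-class of a word is determined by any suffix that already contains all its letters. We now carry out the argument of Section~\ref{sec:groups} inside an $\mathcal H$-class. The words $w_i$ of the chain need not lie in that class, so we first move them there: a substitution removes foreign letters, which keeps us in the right $\mathcal J$-class, and multiplication by the idempotent $u^N$ on both sides fixes the $\mathcal R$-class and the $\mathcal L$-class.

\begin{proposition}\label{prop:H}
Let $(\mathbf X,\mathbf Y,\mathbf Z)$ be a triple. If $u\approx v$ holds in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$, and $u\mathrel{\mathcal H_{\mathbf V}}v$, then $\mathbf V\models u\approx v$.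
\end{proposition}

\begin{proof}
Let $u=w_0,\dots,w_n=v$ be a chain of $\mathbf Z$-steps and $\mathbf X$-steps; we may assume $n\ge1$. Let $C=c(uv)$. Substituting a fixed letter of $C$ for all letters outside $C$ does not change $u$ and $v$ and sends steps to steps of the same kind, so we may assume $c(w_i)\subseteq C$ for all $i$.

Put $e=u^N$ and $s_i=ew_ie$, and let $H$ be the $\mathcal H$-class of $u$ in $F_{\mathbf V}$. It is a group with identity element $e$, and it contains $u$, $v$ and $uv$. Since $\mathcal J$ is a congruence, $e\mathrel{\mathcal J}uv$ gives $s_i\mathrel{\mathcal J}uv\,w_i\,uv$, and this word has content $C$, so $s_i\mathrel{\mathcal J}uv\mathrel{\mathcal J}e$ by Lemma~\ref{lem:content}(a). Also $s_i=es_ie$ in $F_{\mathbf V}$. By Lemma~\ref{lem:green}(d), $s_i\in H$ for all $i$, and $s_0=eue=u$, $s_n=eve=v$ in $H$.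

For $0\le i<n$ put $h_i=s_i^N$. Put $g_i=s_i^{N-1}s_{i+1}$ if $w_i\approx w_{i+1}$ is a $\mathbf Z$-step, and $g_i=s_i^N$ otherwise. Let $g=g_0\cdots g_{n-1}$ and $h=h_0\cdots h_{n-1}$. For a $\mathbf Z$-step we have $\mathbf Z\models s_i\approx s_{i+1}$, hence $\mathbf Z\models g_i\approx h_i$; for the other steps $g_i$ and $h_i$ are the same word. So $\mathbf Z\models g\approx h$.

In the group $H$ we have $h_i=e$ and $g_i=s_i^{-1}s_{i+1}$ for all $i$. For a $\mathbf Z$-step this is the definition; for an $\mathbf X$-step $s_i=s_{i+1}$ in $F_{\mathbf V}$ because $\mathbf V\subseteq\mathbf X$, and both sides are $e$. The product telescopes to $g=s_0^{-1}s_n$, so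
\[
\mathbf V\models g\approx u^{N-1}v,\qquad \mathbf V\models h\approx u^N .
\]
These identities hold in $\mathbf Y\subseteq\mathbf V$, and with $\mathbf Y\models u\approx v$ they give $\mathbf Y\models g\approx h$. Thus $g\approx h$ holds in $\mathbf Z\vee\mathbf Y$, hence in $\mathbf V$. This means $u^{-1}v=e$ in $H$, so $u=v$ in $F_{\mathbf V}$.
\end{proof}

If $\mathbf X$ consists of groups, then $F_{\mathbf V}$ is a single $\mathcal H$-class and the proposition already gives \eqref{eq:goal}. If $\mathbf X$ consists of bands, then $\mathcal H$-classes are singletons and the proposition gives nothing. In general it remains to show that $u\mathrel{\mathcal L_{\mathbf V}}v$ and $u\mathrel{\mathcal R_{\mathbf V}}v$, and by left--right symmetry we may concentrate on $\mathcal L$. For this we again need identities that hold in both $\mathbf Z$ and $\mathbf Y$. They all come from one observation.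

\begin{lemma}\label{lem:power}
Let $\mathbf Y\subseteq\mathbf K_r$ and let $\mathbf Z$ be any variety. If $\mathbf Z\models A\approx B$ and $A\mathrel{\mathcal H_{\mathbf Y}}B$, then $\mathbf Z\vee\mathbf Y\models A^N\approx B^N$.
\end{lemma}

\begin{proof}
The identity $A^N\approx B^N$ follows from $A\approx B$ in $\mathbf Z$ and from Lemma~\ref{lem:green}(c) in $\mathbf Y$.
\end{proof}

Passing to $N$-th powers loses the group element, but in a variety $\mathbf V\subseteq\mathbf K_r$ it keeps the $\mathcal L$-class, since $A\mathrel{\mathcal H_{\mathbf V}}A^N$. The $\mathcal R$-half of the hypothesis costs nothing: if $A=wf$ and $B=wg$ with $c(fg)\subseteq c(w)$, then $A\mathrel{\mathcal R_{\mathbf Y}}w\mathrel{\mathcal R_{\mathbf Y}}B$ by Lemma~\ref{lem:content}(b).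

\section{Three small varieties}\label{sec:small}

Three simple invariants of a word can separate $\mathcal L$-classes: the content, the last letter, and the order in which the letters occur for the last time. Each of them is the word invariant of a small variety of bands.

The variety $\mathbf{SL}$ of semilattices satisfies $u\approx v$ if and only if $c(u)=c(v)$. The same holds for the two-element semilattice, which embeds in every nontrivial semilattice, so any nontrivial semilattice generates $\mathbf{SL}$. The variety $\mathbf{RZ}=\operatorname{var}\{xy\approx y\}$ of right zero semigroups satisfies $u\approx v$ if and only if $u$ and $v$ have the same last letter; it is generated by its two-element member.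

For a word $w$ let $\operatorname{fin}(w)$ be obtained from $w$ by keeping only the last occurrence of each letter; for example, $\operatorname{fin}(abcab)=cab$. The relation $\operatorname{fin}(u)=\operatorname{fin}(v)$ is a congruence, because $\operatorname{fin}(uw)$ is $\operatorname{fin}(u)$ with the letters of $w$ deleted, followed by $\operatorname{fin}(w)$. It is fully invariant: deleting from $w$ an occurrence of a letter $a$ that is not the last one deletes from $\varphi(w)$ a copy of $\varphi(a)$ that is followed by another copy, so $\operatorname{fin}(\varphi(w))=\operatorname{fin}(\varphi(\operatorname{fin}(w)))$ for every substitution $\varphi$. Let $\mathbf{RRB}$ be the variety with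
\[
\mathbf{RRB}\models u\approx v\iff\operatorname{fin}(u)=\operatorname{fin}(v).
\]
It is the variety $\operatorname{var}\{x^2\approx x,\ xyx\approx yx\}$ of right regular bands, since these two identities perform exactly the deletions above. The word $\operatorname{fin}(w)$ determines the content and the last letter of $w$, so $\mathbf{SL}\vee\mathbf{RZ}\subseteq\mathbf{RRB}$. The inclusion is proper, since $abd\approx bad$ holds only in the smaller variety; this is why $\mathbf{RRB}$ needs separate treatment.

To exploit an assumption $\mathbf{RRB}\not\subseteq\mathbf Z$ we need an identity of $\mathbf Z$ of a manageable shape.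

\begin{lemma}\label{lem:shape}
Let $\mathbf Z$ be any variety with $\mathbf{RRB}\not\subseteq\mathbf Z$, and let $a,b,d$ be distinct letters. Then there are $P,Q\in F^1$ with $c(PQ)\subseteq\{a,b,d\}$ and integers $j,l\ge0$ such that
\begin{equation}\label{eq:shape}
\mathbf Z\models Pad^{\,j}\approx Qbd^{\,l}.
\end{equation}
\end{lemma}

\begin{proof}
There is an identity $f\approx g$ of $\mathbf Z$ with $\operatorname{fin}(f)\ne\operatorname{fin}(g)$. Suppose first that $c(f)\ne c(g)$, say some letter occurs in $f$ only. Substitute $a$ for it and $d$ for all other letters. This gives $pad^{\,j}\approx d^{\,l}$ with $c(p)\subseteq\{a,d\}$, and multiplying by $b$ on the left gives \eqref{eq:shape} with $P=bp$ and $Q$ empty. Suppose now that $c(f)=c(g)$. Then $\operatorname{fin}(f)$ and $\operatorname{fin}(g)$ are different orderings of the same set, so there are letters $y,y'$ such that $y'$ precedes $y$ in $\operatorname{fin}(f)$ and $y$ precedes $y'$ in $\operatorname{fin}(g)$. Substitute $a$ for $y$, $b$ for $y'$ and $d$ for all other letters. No $y'$ follows the last $y$ in $f$, so $f$ becomes $Pad^{\,j}$;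 no $y$ follows the last $y'$ in $g$, so $g$ becomes $Qbd^{\,l}$.
\end{proof}

The tails $d^{\,j}$, $d^{\,l}$ cannot simply be erased, because substitutions do not delete letters. In each application $d$ will be sent to an idempotent or absorbed into a common last letter. The next lemma shows that when one of the three varieties is missing from $\mathbf V$, the relation $\mathcal J_{\mathbf V}$ or $\mathcal L_{\mathbf V}$ is correspondingly coarse.

\begin{lemma}\label{lem:coarse}
Let $\mathbf V\subseteq\mathbf K_r$.
\begin{enumerate}
\item[(a)] If $\mathbf{SL}\not\subseteq\mathbf V$, then $F_{\mathbf V}$ is a single $\mathcal J$-class, every word is $\mathcal L_{\mathbf V}$-related to its last letter and $\mathcal R_{\mathbf V}$-related to its first letter.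
\item[(b)] If $\mathbf{RZ}\not\subseteq\mathbf V$ and $u\mathrel{\mathcal J_{\mathbf V}}v$, then $u\mathrel{\mathcal L_{\mathbf V}}v$.
\item[(c)] If $\mathbf{RRB}\not\subseteq\mathbf V$, $c(u)=c(v)$ and $u,v$ have the same last letter, then $u\mathrel{\mathcal L_{\mathbf V}}v$.
\end{enumerate}
\end{lemma}

\begin{proof}
We work in $S=F_{\mathbf V}$.

(a) The semilattice $S/\mathcal J$ belongs to $\mathbf V$, so it is trivial. The rest is Lemma~\ref{lem:green}(b).

(b) Let $f=u^N$, $g=v^N$, $k=(fg)^N$. By Lemma~\ref{lem:green}(e), $\{f,k\}$ is a right zero subsemigroup of $S$. It cannot have two elements, so $f=k\mathrel{\mathcal L}g$, and $u\mathrel{\mathcal L}f\mathrel{\mathcal L}g\mathrel{\mathcal L}v$.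

(c) Now two-element right zero subsemigroups may exist, but not under a common identity element. Precisely, let $e,f,k\in S$ be idempotents with $f,k\in eSe$, $fk=k$ and $kf=f$; we claim that $f=k$. Evaluate the identity \eqref{eq:shape} of $\mathbf V$ at $a=f$, $b=k$, $d=e$. The element $e$ acts as an identity element on $f$ and $k$, and a product of factors $f$ and $k$ equals its last factor. So the left side is $f$ and the right side is $k$.

Let $z$ be the last letter of $u$ and $v$. Put $u'=zu$, $v'=zv$ and $e=z^N$. By Lemma~\ref{lem:content}, $u'\mathrel{\mathcal L}u$, $v'\mathrel{\mathcal L}v$ and $u'\mathrel{\mathcal J}v'$. The words $u',v'$ begin and end with $z$, and $ez=z=ze$, so $u',v'$ lie in the subsemigroup $eSe$. Hence $f=u'^N$, $g=v'^N$ and $k=(fg)^N$ lie in $eSe$. By Lemma~\ref{lem:green}(e) and the claim, $f=k\mathrel{\mathcal L}g$. Therefore $u\mathrel{\mathcal L}u'\mathrel{\mathcal L}f\mathrel{\mathcal L}g\mathrel{\mathcal L}v'\mathrel{\mathcal L}v$.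
\end{proof}

When one of the three varieties does lie in $\mathbf V$, the identity $u\approx v$ must hold in it if \eqref{eq:goal} is to be true. This will follow once we know that the variety cannot appear in the join $\mathbf Z\vee\mathbf Y$ without lying in a joinand.

\begin{lemma}\label{lem:prime}
Let $\mathbf Y\subseteq\mathbf K_r$, let $\mathbf Z$ be any variety, and let $\mathbf B$ be one of $\mathbf{SL}$, $\mathbf{RZ}$, $\mathbf{RRB}$. If $\mathbf B\subseteq\mathbf Z\vee\mathbf Y$, then $\mathbf B\subseteq\mathbf Z$ or $\mathbf B\subseteq\mathbf Y$.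
\end{lemma}

\begin{proof}
Suppose $\mathbf B\not\subseteq\mathbf Z$ and $\mathbf B\not\subseteq\mathbf Y$. In each case we find words $A,B$ with $\mathbf Z\models A\approx B$, $A\mathrel{\mathcal H_{\mathbf Y}}B$ and $\mathbf B\not\models A^N\approx B^N$. Lemma~\ref{lem:power} then gives $\mathbf B\not\subseteq\mathbf Z\vee\mathbf Y$.

\emph{$\mathbf B=\mathbf{SL}$.} Let $\mathbf Z\models f\approx g$ with a letter $a\in c(f)\setminus c(g)$, and let $y\in c(g)$. Put $A=yfy$, $B=ygy$. By Lemma~\ref{lem:coarse}(a), $A\mathrel{\mathcal H_{\mathbf Y}}y\mathrel{\mathcal H_{\mathbf Y}}B$. The letter $a$ occurs in $A^N$ and not in $B^N$.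

\emph{$\mathbf B=\mathbf{RZ}$.} Let $\mathbf Z\models f\approx g$ with different last letters, and put $A=fg\cdot f$, $B=fg\cdot g$. Then $A\mathrel{\mathcal R_{\mathbf Y}}fg\mathrel{\mathcal R_{\mathbf Y}}B$, and $A\mathrel{\mathcal L_{\mathbf Y}}B$ by Lemmas~\ref{lem:content}(a) and~\ref{lem:coarse}(b). The last letters of $A^N$ and $B^N$ differ.

\emph{$\mathbf B=\mathbf{RRB}$.} Take the identity \eqref{eq:shape} of $\mathbf Z$ and put $A=abd\cdot Pad^{\,j+1}$, $B=abd\cdot Qbd^{\,l+1}$. Then $A\mathrel{\mathcal R_{\mathbf Y}}abd\mathrel{\mathcal R_{\mathbf Y}}B$. Both words have content $\{a,b,d\}$ and end in $d$, so $A\mathrel{\mathcal L_{\mathbf Y}}B$ by Lemma~\ref{lem:coarse}(c). Finally $\operatorname{fin}(A^N)=bad$ and $\operatorname{fin}(B^N)=abd$.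
\end{proof}

\begin{corollary}\label{cor:small}
Let $(\mathbf X,\mathbf Y,\mathbf Z)$ be a triple, let $u\approx v$ hold in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$, and let $\mathbf B$ be one of $\mathbf{SL}$, $\mathbf{RZ}$, $\mathbf{RRB}$. If $\mathbf B\subseteq\mathbf V$, then $\mathbf B\models u\approx v$.
\end{corollary}

\begin{proof}
We have $\mathbf B\subseteq\mathbf X$ and $\mathbf B\subseteq\mathbf Z\vee\mathbf Y$. By Lemma~\ref{lem:prime}, $\mathbf B\subseteq\mathbf Y$ or $\mathbf B\subseteq\mathbf Z\wedge\mathbf X$.
\end{proof}

\section{Removing one letter}\label{sec:theta}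

Lemma~\ref{lem:coarse} and Corollary~\ref{cor:small} will settle the relation $u\mathrel{\mathcal L_{\mathbf V}}v$ when $\mathbf{RRB}\not\subseteq\mathbf V$. If $\mathbf{RRB}\subseteq\mathbf V$, then $\operatorname{fin}(u)=\operatorname{fin}(v)$. Let $x$ be the first letter of this word, and cut $u$ and $v$ at the last occurrence of $x$: $u=pxs$, $v=qxt$. The tails $s,t$ contain all letters except $x$, so $u\mathrel{\mathcal L_{\mathbf V}}xs$ and $v\mathrel{\mathcal L_{\mathbf V}}xt$. The problem has become one about $s$ and $t$, which have one letter fewer, and this suggests an induction.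

The $\mathcal L$-class of $xs$ may depend on $s$ itself and not only on its $\mathcal L$-class or $\mathcal H$-class. For instance, the semigroup of all maps of $\{1,2\}$ to itself, composed from left to right, lies in $\mathbf K_2$. Send $x$ to a constant map and $z$ to the transposition. Then $xz$ and $xz^2$ become the two constant maps $c,c'$, which are not $\mathcal L$-related since $cc'=c'\ne c$. So $xz$ and $xz^2$ are not $\mathcal L_{\mathbf K_2}$-related, although $z\mathrel{\mathcal H_{\mathbf K_2}}z^2$. Hence the induction has to use the full statement \eqref{eq:goal} for $s$ and $t$. But $s\approx t$ need not hold in $\mathbf Y$ or in $\mathbf Z\wedge\mathbf X$. What we know about the tails is weaker, and we turn this weaker information into identities of new varieties. Since $\mathbf Z$ need not be completely regular, the definition is in terms of words rather than Green's relations.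

\begin{definition}
Let $\mathbf Z$ be any variety and $s,t\in F$. Write $s\mathrel{\theta_{\mathbf Z}}t$ if for some letter $x\notin c(st)$ there are $p,q\in F^1$ with $\mathbf Z\models pxs\approx qxt$.
\end{definition}

The letter $x$ may occur in $p$ and $q$. If $x'\notin c(st)$ is another letter, the substitution $x\mapsto x'$ gives an identity of the same form with $x'$, so ``some letter $x$'' may be replaced by ``every letter $x$''. (Here and below, letters not mentioned in a substitution are fixed.)

\begin{lemma}\label{lem:theta}
The relation $\theta_{\mathbf Z}$ is a fully invariant congruence on $F$ containing $\mathrm{Eq}(\mathbf Z)$. If $\mathbf Y\subseteq\mathbf X$, then $\theta_{\mathbf X}\subseteq\theta_{\mathbf Y}$.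
\end{lemma}

\begin{proof}
If $\mathbf Z\models s\approx t$, then $\mathbf Z\models xs\approx xt$; this gives $\mathrm{Eq}(\mathbf Z)\subseteq\theta_{\mathbf Z}$ and reflexivity. Symmetry and the last statement are immediate from the definition.

\emph{Transitivity.} Let $\mathbf Z\models pxs\approx qxt$ and $\mathbf Z\models p'xt\approx q'xt'$ with $x\notin c(stt')$. The prefixes $q$ and $p'$ do not match, so we substitute $x\mapsto p'x$ in the first identity and obtain $p_1p'xs\approx q_1p'xt$ for some $p_1,q_1\in F^1$. The second identity, multiplied by $q_1$ on the left, is $q_1p'xt\approx q_1q'xt'$. Hence $\mathbf Z\models p_1p'xs\approx q_1q'xt'$.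

\emph{Compatibility.} Let $w\in F$ and $\mathbf Z\models pxs\approx qxt$ with $x\notin c(stw)$. The substitution $x\mapsto xw$ gives $p_1xws\approx q_1xwt$, so $ws\mathrel{\theta_{\mathbf Z}}wt$. Multiplication by $w$ on the right gives $sw\mathrel{\theta_{\mathbf Z}}tw$.

\emph{Full invariance.} Let $\varphi$ be a substitution, and choose $x\notin c(st)\cup c(\varphi(st))$. Let $\psi$ agree with $\varphi$ on $c(st)$ and fix all other letters. Applying $\psi$ to $pxs\approx qxt$ gives $p_1x\varphi(s)\approx q_1x\varphi(t)$.
\end{proof}

Let $\mathbf Z_L$ be the variety with $\mathrm{Eq}(\mathbf Z_L)=\theta_{\mathbf Z}$. By Lemma~\ref{lem:theta}, $\mathbf Z_L\subseteq\mathbf Z$, and $\mathbf Y\subseteq\mathbf X$ implies $\mathbf Y_L\subseteq\mathbf X_L$. So if $(\mathbf X,\mathbf Y,\mathbf Z)$ is a triple, then $(\mathbf X_L,\mathbf Y_L,\mathbf Z_L)$ is a triple. For example, $\mathbf{RRB}_L=\mathbf{RRB}$, because the part of $\operatorname{fin}(pxs)$ after $x$ is $\operatorname{fin}(s)$; a variety of groups $\mathbf G\subseteq\mathbf K_r$ has trivial $\mathbf G_L$, because $\mathbf G\models(xs)^N\approx(xt)^N$;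 and $\mathbf{SL}_L$ is trivial, because $\mathbf{SL}\models st\,xs\approx st\,xt$.

The next lemma leads back from $\theta$ to $\mathcal L$. Part (b) is the essential one: the prefixes that witness $s\mathrel{\theta_{\mathbf Z}}t$ and $s\mathrel{\theta_{\mathbf Y}}t$ are unrelated, and yet the two relations combine into information about the join $\mathbf Z\vee\mathbf Y$.

\begin{lemma}\label{lem:back}
Let $s,t\in F$ with $c(s)=c(t)$, and let $x\notin c(s)$ be a letter.
\begin{enumerate}
\item[(a)] If $\mathbf W\subseteq\mathbf K_r$ and $s\mathrel{\theta_{\mathbf W}}t$, then $xs\mathrel{\mathcal L_{\mathbf W}}xt$.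
\item[(b)] If $(\mathbf X,\mathbf Y,\mathbf Z)$ is a triple and $(s,t)\in\theta_{\mathbf Z}\cap\theta_{\mathbf Y}$, then $xs\mathrel{\mathcal L_{\mathbf V}}xt$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $C=c(xs)=c(xt)$. In an identity $pxs\approx qxt$ we may substitute $x$ for all letters outside $C$, so we may assume $c(pq)\subseteq C$.

(a) Let $\mathbf W\models pxs\approx qxt$. By Lemma~\ref{lem:content}(b), $xs\mathrel{\mathcal L}pxs=qxt\mathrel{\mathcal L}xt$ in $F_{\mathbf W}$.

(b) Let $\mathbf Z\models pxs\approx qxt$, let $w$ be a word with $c(w)=C$, and put $A=wpxs$, $B=wqxt$. In $F_{\mathbf Y}$ we have $A\mathrel{\mathcal L}xs\mathrel{\mathcal L}xt\mathrel{\mathcal L}B$ by Lemma~\ref{lem:content}(b) and part (a), and $A\mathrel{\mathcal R}w\mathrel{\mathcal R}B$. By Lemma~\ref{lem:power}, $A^N\approx B^N$ holds in $\mathbf Z\vee\mathbf Y$, hence in $\mathbf V$. In $F_{\mathbf V}$ we get $xs\mathrel{\mathcal L}A\mathrel{\mathcal L}A^N=B^N\mathrel{\mathcal L}B\mathrel{\mathcal L}xt$.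
\end{proof}

The converse of (a) holds as well: if $xs\mathrel{\mathcal L_{\mathbf W}}xt$, then $\mathbf W\models xs\approx xs(xt)^{N-1}\cdot xt$ by Lemma~\ref{lem:green}(a). So on words of equal content $\theta_{\mathbf W}$ records exactly the $\mathcal L_{\mathbf W}$-class of $xs$. The hypothesis $c(s)=c(t)$ cannot be dropped: $\theta_{\mathbf{SL}}$ relates all words, while $xs\mathrel{\mathcal L_{\mathbf{SL}}}xt$ forces $c(s)=c(t)$.

\begin{example}\label{ex:two}
Here is the inductive step for two letters. Let $(\mathbf X,\mathbf Y,\mathbf Z)$ be a triple, let $\mathbf Y\models u\approx v$, and let the chain \eqref{eq:threesteps} consist of words in $x$ and $z$ of the form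
\[
u=p_0xz^{\alpha},\quad w_1=p_1xz^{\beta},\quad w_2=p_2xz^{\gamma},\quad v=p_3xz^{\delta}\qquad(\alpha,\beta,\gamma,\delta\ge1).
\]
The tails satisfy $z^\alpha\mathrel{\theta_{\mathbf Z}}z^\beta\mathrel{\theta_{\mathbf X}}z^\gamma\mathrel{\theta_{\mathbf Z}}z^\delta$ and $z^\alpha\mathrel{\theta_{\mathbf Y}}z^\delta$. In a semigroup from $\mathbf K_r$ the powers of $z$ form a group, so we repeat the computation of Section~\ref{sec:groups} with the congruences $\theta$. For $g=z^{\alpha(N-1)}z^\beta z^{\gamma(N-1)}z^\delta$ and $h=z^{\alpha N}z^{\gamma N}$ it gives $g\mathrel{\theta_{\mathbf X}}z^{\alpha(N-1)+\delta}$, $h\mathrel{\theta_{\mathbf X}}z^{\alpha N}$ and $(g,h)\in\theta_{\mathbf Z}\cap\theta_{\mathbf Y}$. By Lemma~\ref{lem:back} and $\mathcal L_{\mathbf X}\subseteq\mathcal L_{\mathbf V}$,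
\[
xz^{\alpha(N-1)+\delta}\mathrel{\mathcal L_{\mathbf V}}xg\mathrel{\mathcal L_{\mathbf V}}xh\mathrel{\mathcal L_{\mathbf V}}xz^{\alpha N}.
\]
The relation $\mathcal L$ is preserved by multiplication on the right; multiplying by $z^\alpha$ gives $xz^\delta\mathrel{\mathcal L_{\mathbf V}}xz^\alpha$, and so $v\mathrel{\mathcal L_{\mathbf V}}u$.
\end{example}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

We prove the following statement by induction on $k\ge0$.
\begin{quote}
$S(k)$: for every triple $(\mathbf X,\mathbf Y,\mathbf Z)$, every identity $u\approx v$ with $|c(uv)|\le k$ that holds in $\mathbf Y$ and in $\mathbf Z\wedge\mathbf X$ holds in $\mathbf V$.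
\end{quote}
The induction passes from a triple to $(\mathbf X_L,\mathbf Y_L,\mathbf Z_L)$, which is why it runs over all $\mathbf X\subseteq\mathbf K_r$ at once. The statement $S(0)$ is vacuous. Let $k\ge1$ and assume $S(k-1)$. It suffices to prove:
\begin{quote}
$(\ast)$ for every triple and every identity $u\approx v$ as in $S(k)$, we have $u\mathrel{\mathcal L_{\mathbf V}}v$.
\end{quote}
Indeed, reversing the multiplication in all semigroups is an automorphism of $\mathbb{SEM}$ that fixes $\mathbf K_r$, reverses the words in identities and exchanges $\mathcal L$ with $\mathcal R$. So $(\ast)$ for the reversed triple and the reversed identity gives $u\mathrel{\mathcal R_{\mathbf V}}v$. Then $u\mathrel{\mathcal H_{\mathbf V}}v$, and Proposition~\ref{prop:H} gives $S(k)$.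

Fix a triple and an identity $u\approx v$ as in $S(k)$.

\subsection*{Case 1: $\mathbf{RRB}\not\subseteq\mathbf V$}
If $\mathbf{SL}\subseteq\mathbf V$, then $c(u)=c(v)$ by Corollary~\ref{cor:small}, and $u\mathrel{\mathcal J_{\mathbf V}}v$ by Lemma~\ref{lem:content}(a). If $\mathbf{SL}\not\subseteq\mathbf V$, then $u\mathrel{\mathcal J_{\mathbf V}}v$ by Lemma~\ref{lem:coarse}(a). So if $\mathbf{RZ}\not\subseteq\mathbf V$, Lemma~\ref{lem:coarse}(b) gives $(\ast)$. Let $\mathbf{RZ}\subseteq\mathbf V$. By Corollary~\ref{cor:small}, $u$ and $v$ have the same last letter $z$. If $\mathbf{SL}\subseteq\mathbf V$, the contents also agree and Lemma~\ref{lem:coarse}(c) applies. If $\mathbf{SL}\not\subseteq\mathbf V$, then $u\mathrel{\mathcal L_{\mathbf V}}z\mathrel{\mathcal L_{\mathbf V}}v$ by Lemma~\ref{lem:coarse}(a).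

\subsection*{Case 2: $\mathbf{RRB}\subseteq\mathbf V$}
By Corollary~\ref{cor:small}, $\operatorname{fin}(u)=\operatorname{fin}(v)$. Let $C=c(u)=c(v)$ and let $x$ be the first letter of $\operatorname{fin}(u)$. If $C=\{x\}$, then $u\mathrel{\mathcal L_{\mathbf V}}x\mathrel{\mathcal L_{\mathbf V}}v$ by Lemma~\ref{lem:content}(b). Let $|C|\ge2$. Every letter of $C$ other than $x$ occurs after the last $x$ in both words, so
\[
u=pxs,\qquad v=qxt,\qquad c(s)=c(t)=C\setminus\{x\}\ne\emptyset ,
\]
with $p,q\in F^1$. By Lemma~\ref{lem:content}(b), $u\mathrel{\mathcal L_{\mathbf V}}xs$ and $v\mathrel{\mathcal L_{\mathbf V}}xt$, so it remains to prove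
\begin{equation}\label{eq:tails}
xs\mathrel{\mathcal L_{\mathbf V}}xt .
\end{equation}
Since $\mathbf Y\models pxs\approx qxt$, we have $s\mathrel{\theta_{\mathbf Y}}t$. To apply the induction hypothesis we want to cut every word of the chain from $u$ to $v$ at its last $x$. This works if all steps preserve $\operatorname{fin}$. The $\mathbf X$-steps do, since $\mathbf{RRB}\subseteq\mathbf V\subseteq\mathbf X$, and the $\mathbf Z$-steps do if $\mathbf{RRB}\subseteq\mathbf Z$. If $\mathbf{RRB}\not\subseteq\mathbf Z$, the chain cannot be cut, but then $\theta_{\mathbf Z}$ is so coarse that no chain is needed.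

\medskip
\noindent\emph{Subcase 2.1: $\mathbf{RRB}\not\subseteq\mathbf Z$.}
The last letter of a word $w$ is the last letter of $\operatorname{fin}(w)$, so $u$ and $v$, and hence the nonempty words $s$ and $t$, end in the same letter $z$. Write $s=s_1z$, $t=t_1z$ with $s_1,t_1\in F^1$. In the identity \eqref{eq:shape} of $\mathbf Z$ substitute $a\mapsto xs_1$, $b\mapsto xt_1$, $d\mapsto z^N$, and multiply by $z$ on the right:
\[
\mathbf Z\models P'x\,s_1z^{Nj+1}\approx Q'x\,t_1z^{Nl+1}\qquad(P',Q'\in F^1).
\]
Put $s'=s_1z^{Nj+1}$ and $t'=t_1z^{Nl+1}$. Then $c(s')=c(t')=C\setminus\{x\}$ and $s'\mathrel{\theta_{\mathbf Z}}t'$. We have no control over $j$ and $l$, but the choice $d\mapsto z^N$ makes them harmless: $\mathbf K_r\models s'\approx s$ and $\mathbf K_r\models t'\approx t$. Since $\theta_{\mathbf Y}\supseteq\mathrm{Eq}(\mathbf K_r)$, we get $s'\mathrel{\theta_{\mathbf Y}}s\mathrel{\theta_{\mathbf Y}}t\mathrel{\theta_{\mathbf Y}}t'$. Lemma~\ref{lem:back}(b) gives $xs'\mathrel{\mathcal L_{\mathbf V}}xt'$, and this is \eqref{eq:tails}, because $xs'=xs$ and $xt'=xt$ in $F_{\mathbf V}$.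

\medskip
\noindent\emph{Subcase 2.2: $\mathbf{RRB}\subseteq\mathbf Z$.}
Let $u=w_0,\dots,w_n=v$ be a chain of $\mathbf Z$-steps and $\mathbf X$-steps. Every step holds in $\mathbf{RRB}$, so $\operatorname{fin}(w_i)=\operatorname{fin}(u)$ for all $i$. Hence $w_i=p_ixs_i$ with $c(s_i)=C\setminus\{x\}$, $s_0=s$ and $s_n=t$. A $\mathbf Z$-step gives $s_i\mathrel{\theta_{\mathbf Z}}s_{i+1}$ and an $\mathbf X$-step gives $s_i\mathrel{\theta_{\mathbf X}}s_{i+1}$. Thus $s\approx t$ holds in $\mathbf Z_L\wedge\mathbf X_L$, and it holds in $\mathbf Y_L$. As $|c(st)|=|C|-1\le k-1$, the statement $S(k-1)$ for the triple $(\mathbf X_L,\mathbf Y_L,\mathbf Z_L)$ gives $(\mathbf Z_L\vee\mathbf Y_L)\wedge\mathbf X_L\models s\approx t$. So there is a chain $s=y_0,y_1,\dots,y_{n'}=t$ of words in which each pair $(y_i,y_{i+1})$ lies in $\theta_{\mathbf Z}\cap\theta_{\mathbf Y}$ or in $\theta_{\mathbf X}$.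

To apply Lemma~\ref{lem:back} we need equal contents along this new chain. Each pair $(y_i,y_{i+1})$ lies in $\theta_{\mathbf Z}$ or $\theta_{\mathbf X}$, and both $\mathbf Z$ and $\mathbf X$ contain $\mathbf{RRB}$. By Lemma~\ref{lem:theta} the pair lies in $\theta_{\mathbf{RRB}}$, that is, $\operatorname{fin}(p'x'y_i)=\operatorname{fin}(q'x'y_{i+1})$ for some $p',q'\in F^1$ and a letter $x'\notin c(y_iy_{i+1})$. The letters that follow $x'$ in the two sides form the sets $c(y_i)$ and $c(y_{i+1})$, so these sets are equal. Hence $c(y_i)=c(s)$ and $x\notin c(y_i)$ for all $i$.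

If $(y_i,y_{i+1})\in\theta_{\mathbf Z}\cap\theta_{\mathbf Y}$, then $xy_i\mathrel{\mathcal L_{\mathbf V}}xy_{i+1}$ by Lemma~\ref{lem:back}(b). If $(y_i,y_{i+1})\in\theta_{\mathbf X}$, then $xy_i\mathrel{\mathcal L_{\mathbf X}}xy_{i+1}$ by Lemma~\ref{lem:back}(a), and $\mathcal L_{\mathbf X}\subseteq\mathcal L_{\mathbf V}$ because $\mathbf V\subseteq\mathbf X$. Chaining these relations gives \eqref{eq:tails}.

\medskip
This proves $(\ast)$, hence $S(k)$ for all $k$. Therefore \eqref{eq:goal} holds for every triple, and Theorem~\ref{thm:A} follows. \qed

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}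

For $m=1$ the claim is part of Theorem~\ref{thm:A}. Let $m\ge2$, $r\ge1$ and $\mathbf X=\operatorname{var}\{x^m\approx x^{m+r}\}$. We construct $\mathbf Y\subseteq\mathbf X$, $\mathbf Z$ and an identity $u\approx v$ that violate \eqref{eq:goal}, with a chain of the shape \eqref{eq:threesteps}.

All constructions above replaced given words by longer ones, such as $u$ by $u^Nuu^N$, that represent the same element modulo $\mathbf K_r$. For $m\ge2$ this is impossible for words without squares, and we choose $u$ and $v$ of this kind. To control deductions we recall how they work. An \emph{elementary step} for a set $\Sigma$ of identities passes from $a\varphi(f)b$ to $a\varphi(g)b$, where $f\approx g$ or $g\approx f$ is in $\Sigma$, $\varphi$ is a substitution and $a,b\in F^1$. Two words are related by $\mathrm{Eq}(\operatorname{var}\Sigma)$ if and only if they are joined by a sequence of elementary steps. So a set of words that is closed under elementary steps is a union of classes.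

Put $k=2m+r$, so $k\ge5$, and let $x,y,z_1,\dots,z_k$ be distinct letters. Consider the words
\begin{align*}
u&=xz_1\,xz_2\cdots xz_{k-1}\,yz_k, & p&=x^my^{m+r}z_1\cdots z_k,\\
v&=yz_1\,xz_2\cdots xz_{k-1}\,xz_k, & q&=x^{m+r}y^mz_1\cdots z_k.
\end{align*}
By the choice of $k$ all four have length $2k$, and all four have the same content, consisting of $k+2$ letters. Let
\[
\mathbf Y=\operatorname{var}\{x^m\approx x^{m+r},\ u\approx v\}\subseteq\mathbf X,\qquad
\mathbf Z=\operatorname{var}\{u\approx p,\ v\approx q\},
\]
and write $\xi,\eta,\zeta$ for $\mathrm{Eq}(\mathbf X)$, $\mathrm{Eq}(\mathbf Y)$, $\mathrm{Eq}(\mathbf Z)$.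

The identity $p\approx q$ holds in $\mathbf X$, since both words are $\xi$-related to $x^{m+r}y^{m+r}z_1\cdots z_k$. So $u\mathrel{\zeta}p\mathrel{\xi}q\mathrel{\zeta}v$, and $u\approx v$ holds in $\mathbf Z\wedge\mathbf X$. It holds in $\mathbf Y$ by definition. We show that it fails in $\mathbf V=(\mathbf Z\vee\mathbf Y)\wedge\mathbf X$ by computing the classes of $u$.

\emph{Step 1: no elementary step for $x^m\approx x^{m+r}$ starts at $u$ or $v$.} Such a step needs a factor $w^m$, and since $m\ge2$, a factor $ww$. In $u$ and $v$ adjacent letters differ, so $|w|\ne1$. If $|w|\ge2$, then $w$ covers an even position and so contains some $z_i$, which occurs only once in the whole word. In particular the $\xi$-class of $u$ is $\{u\}$.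

\emph{Step 2: none of $u,v,p,q$ is obtained from another by renaming letters.} The words $p,q$ have equal adjacent letters and $u,v$ do not. The first and third letters agree in $u$ and differ in $v$. The word $p$ begins with exactly $m$ equal letters and $q$ with exactly $m+r$.

\emph{Step 3: rigidity.} Let $f,w\in\{u,v,p,q\}$ and $w=a\varphi(f)b$. We claim that $a,b$ are empty, $f=w$, and $\varphi$ fixes the $k+2$ letters. Since $|w|=|f|$ and $\varphi$ sends letters to nonempty words, $a$ and $b$ are empty and $\varphi$ sends each letter of $f$ to a letter. As $w$ and $f$ both have $k+2$ letters, $\varphi$ is injective on them, so $w$ is a renaming of $f$. By Step~2, $f=w$, and $\varphi(w)=w$ forces $\varphi$ to fix each letter of $w$. Consequently an elementary step from $w$ that uses an identity $f\approx g$ with $f,g\in\{u,v,p,q\}$ requires $w$ to be one side of the identity and leads to the other side.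

\emph{Step 4: the classes of $u$.} By Step~3, the elementary steps for $\{u\approx p,\ v\approx q\}$ lead from $u$ only to $p$ and from $p$ only to $u$, so the $\zeta$-class of $u$ is $\{u,p\}$. By Steps~1 and~3, the elementary steps for $\{x^m\approx x^{m+r},\ u\approx v\}$ lead from $u$ only to $v$ and from $v$ only to $u$, so the $\eta$-class of $u$ is $\{u,v\}$. Since $p\ne v$, the $(\zeta\cap\eta)$-class of $u$ is $\{u\}$.

Now $\mathrm{Eq}(\mathbf V)=(\zeta\cap\eta)\vee\xi$, and $\{u\}$ is a class of both $\zeta\cap\eta$ and $\xi$. Hence the $\mathrm{Eq}(\mathbf V)$-class of $u$ is $\{u\}$, and $\mathbf V\not\models u\approx v$. So \eqref{eq:goal} fails, and $\mathbf X$ is not upper-modular. \qed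

\begin{remark}
The variety $\mathbf Z$ can be taken nilpotent. Add to its definition the identity $t_1\cdots t_{2k+1}\approx t_1'\cdots t_{2k+1}'$ in pairwise distinct letters, which says that all products of $2k+1$ elements are equal. No elementary step for it starts at a word of length $2k$, so the proof is unchanged.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Howie}
Howie, \emph{Fundamentals of Semigroup Theory}, Chapters 3--4.

\bibitem{UM}
\emph{Upper-modular elements of the lattice of semigroup varieties}, \texttt{http://kadm.kmath.ru/files/umodel.pdf}.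

\end{thebibliography}
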